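# Images of locally nilpotent derivations: three variables against four

## 1. A statement that holds for $n=3$ and fails for $n\ge 4$

Throughout, a derivation is a $\mathbb C$-derivation. The words "locally nilpotent" and "Mathieu–Zhao subspace" are defined in Section 2.

**Main theorem.** For every locally nilpotent derivation $D$ of $\mathbb C[x_1,x_2,x_3]$, the image $\operatorname{Im}D$ is a Mathieu–Zhao subspace of $\mathbb C[x_1,x_2,x_3]$. For every $n\ge 4$ there is a locally nilpotent derivation $D$ of $\mathbb C[x_1,\dots,x_n]$ such that $\operatorname{Im}D$ is not a Mathieu–Zhao subspace. Precisely, the following three theorems hold.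

**Theorem A.** On $\mathbb C[x,y,z,w]$ let $D=x\partial_z+y\partial_w$, $a=x(1+yw)^2(z+xw^2)$ and $b=yw$. Then $a^m\in\operatorname{Im}D$ for all $m\ge 1$, but $ba^m\notin\operatorname{Im}D$ for every $m\ge 1$. Extending $D$ by $0$ to additional variables gives a counterexample for each $n\ge 4$.

**Theorem B.** Let $A=\mathbb C[x_1,\dots,x_n]$, let $D$ be a locally nilpotent derivation of $A$, and let $R=\ker D$. Assume

(P) $\ (f,g)A\cap R=(f,g)R$ for all $f,g\in R\setminus\{0\}$ without common prime factor in $R$.

Then $\operatorname{Im}D$ is a Mathieu–Zhao subspace of $A$.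

**Theorem C.** For $n=3$ and $D\ne 0$, the ring $A$ is faithfully flat over $R=\ker D$. So (P) holds and $\operatorname{Im}D$ is a Mathieu–Zhao subspace.

The theorem settles, for every $n\ge 3$, the following conjecture, which is discussed in the paper "The Factorial Conjecture and Images of Locally Nilpotent Derivations": if $D$ is a locally nilpotent derivation of $A=\mathbb C[x_1,\dots,x_n]$ (so that $D$ has divergence $\sum_i\partial_{x_i}(D(x_i))=0$), then $\operatorname{Im}D$ is a Mathieu–Zhao subspace of $A$. The conjecture is known to hold for $n=2$. The analogous statement for arbitrary derivations of $\mathbb C[x,y]$ of divergence zero is known to be false in general, so local nilpotency, and not just divergence zero, must be used.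

The only result beyond textbooks that we quote without proof is Miyanishi's theorem, in Theorem C: the kernel of a nonzero locally nilpotent derivation of $\mathbb C[x_1,x_2,x_3]$ is a polynomial ring in two variables over $\mathbb C$.

## 2. Locally nilpotent derivations and Mathieu–Zhao subspaces by example

**Definition.** A derivation $D$ of a $\mathbb C$-algebra $A$ is *locally nilpotent* if for every $a\in A$ there is $m\ge1$ with $D^m(a)=0$.

By the Leibniz rule it is enough to check this on generators. If $D$ is *triangular*, meaning that $D(x_i)\in\mathbb C[x_1,\dots,x_{i-1}]$ for all $i$ in some ordering of the variables, then $D$ is locally nilpotent by induction on $i$. So $\partial_x$, $x\partial_y$, $x\partial_y+y\partial_z$ and $x\partial_z+y\partial_w$ are locally nilpotent. The derivation $x\partial_x$ is not, because it fixes $x$.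

**Definition.** A $\mathbb C$-linear subspace $M$ of a commutative $\mathbb C$-algebra $A$ is a *Mathieu–Zhao subspace* if, for all $a,b\in A$ such that $a^m\in M$ for all $m\ge 1$, we have $ba^m\in M$ for all sufficiently large $m$.

Every ideal is a Mathieu–Zhao subspace. The line $\mathbb C\cdot 1\subset\mathbb C[x]$ is not one: take $a=1$, $b=x$. The zero subspace of a domain is one, since $a^m=0$ forces $a=0$. So the case $D=0$ is always trivial.

**Example 1 (one variable).** Let $D=p(x)\partial_x\neq 0$ be locally nilpotent on $\mathbb C[x]$. Choose $h$ with $Dh\ne 0$ and $D^2h=0$. Then $(Dh)'\,p=0$, so $Dh=h'p$ is a nonzero constant, and $p$ is a nonzero constant. So $D$ is surjective, and the conjecture holds for $n=1$.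

**Example 2 (an image that is an ideal).** For $D=x\partial_y$ on $\mathbb C[x,y]$ the image is the ideal $(x)$.

**Example 3 (an image that is not an ideal).** Let $D=x\partial_y+y\partial_z$ on $\mathbb C[x,y,z]$, that is, $Dx=0$, $Dy=x$, $Dz=y$. It preserves the degree. In degree $2$,
$$x^2\mapsto 0,\quad xy\mapsto x^2,\quad y^2\mapsto 2xy,\quad xz\mapsto xy,\quad yz\mapsto xz+y^2,\quad z^2\mapsto 2yz .$$
So $x=Dy$ is in the image while $xz$ is not, and $\operatorname{Im}D$ is not an ideal. All powers $x^m=D(x^{m-1}y)$ are in the image. Test the definition with $a=x$, $b=z$: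
$$D\bigl(xyz-\tfrac13y^3\bigr)=x(xz+y^2)-xy^2=x^2z .$$
So $zx\notin\operatorname{Im}D$, but $zx^m=D\bigl(x^{m-2}(xyz-\tfrac13y^3)\bigr)\in\operatorname{Im}D$ for all $m\ge 2$. The words "for all sufficiently large $m$" are needed here, and we shall see in Section 8 where the number $2$ comes from.

## 3. The cokernel of $x\partial_z+y\partial_w$

Let $D=x\partial_z+y\partial_w$ on $\mathbb C[x,y,z,w]$. Put
$$X=xz,\qquad Y=yw,\qquad S=xw,\qquad T=yz,\qquad XY=ST .$$
To show that a polynomial is *not* in $\operatorname{Im}D$ we want a linear functional that kills $\operatorname{Im}D$. We have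
$$D(x^iy^jz^kw^l)=k\,x^{i+1}y^jz^{k-1}w^l+l\,x^iy^{j+1}z^kw^{l-1}. \tag{1}$$
So $D$ preserves the two numbers $i+k$ and $j+l$, and it raises $(i+j)-(k+l)$ by $2$. We look at the part of the target where $i+j=k+l$. If $i+k=j+l=N$ as well, the monomials are $E_j=S^{N-j}T^j$, $0\le j\le N$, and (1) gives relations between neighbours in the cokernel:
$$D(x^{N-1-j}y^jz^{1+j}w^{N-j})=(1+j)E_j+(N-j)E_{j+1}\qquad(0\le j\le N-1). \tag{2}$$
A functional that kills these must satisfy $(1+j)\ell(E_j)=-(N-j)\ell(E_{j+1})$, so $\ell(E_j)$ is a constant $C_N$ times $(-1)^jj!(N-j)!$. Any choice of the $C_N$ would do. We take $C_N=1/(N+1)!$.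

**Definition of $\ell$.** Let $\ell:\mathbb C[x,y,z,w]\to\mathbb C$ be the linear map with
$$\ell(x^iy^jz^kw^l)=\delta_{il}\,\delta_{jk}\,(-1)^k\frac{k!\,l!}{(k+l+1)!},\qquad\text{so}\qquad \ell(S^lT^k)=(-1)^k\frac{k!\,l!}{(k+l+1)!}. \tag{3}$$

**Claim: $\ell\circ D=0$.** In (1), the first monomial is in the support of $\ell$ if and only if $i+1=l$ and $j=k-1$, and the second if and only if $i=l-1$ and $j+1=k$. These are the same conditions, and they imply $k,l\ge1$. When they hold,
$$\ell(D(x^iy^jz^kw^l))=k\,(-1)^{k-1}\frac{(k-1)!\,l!}{(k+l)!}+l\,(-1)^k\frac{k!\,(l-1)!}{(k+l)!}=0 .$$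

For instance $\ell(T)=-\frac12$, so $yz\notin\operatorname{Im}D$. The next lemma says that on the weight spaces we need, $\ell$ is the *only* obstruction.

**Lemma 1.** Let $V_{\alpha,\beta}$ be the span of the monomials $x^iy^jz^kw^l$ with $i+k=\alpha$, $j+l=\beta$, $i+j=k+l$. If $\alpha\ne\beta$, then $V_{\alpha,\beta}\subset\operatorname{Im}D$. If $\alpha=\beta$, then $V_{\alpha,\alpha}\cap\ker\ell\subset\operatorname{Im}D$.

*Proof.* Let $V_{\alpha,\beta}\neq0$. Then $\alpha+\beta=2(i+j)$, so $s=(\alpha+\beta)/2$ is an integer, and $i+j=s$ for all monomials in $V_{\alpha,\beta}$.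

*Case $\alpha>\beta$.* Then $\alpha>s\ge\beta+1$. The condition $l\ge0$ reads $j\le\beta$, and a basis of $V_{\alpha,\beta}$ is
$$E_j=x^{s-j}y^jz^{\alpha-s+j}w^{\beta-j},\qquad 0\le j\le\beta .$$
Put $e_j=x^{s-1-j}y^jz^{\alpha-s+1+j}w^{\beta-j}$ for $0\le j\le\beta$. This is a monomial because $s-1-j\ge s-1-\beta\ge0$. By (1),
$$De_j=(\alpha-s+1+j)E_j+(\beta-j)E_{j+1}.$$
The first coefficient is positive, and for $j=\beta$ the second term is absent. So $E_\beta\in\operatorname{Im}D$, and descending induction on $j$ gives all $E_j\in\operatorname{Im}D$.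

*Case $\alpha<\beta$.* The exchange $x\leftrightarrow y$, $z\leftrightarrow w$ preserves $D$ and maps $V_{\alpha,\beta}$ to $V_{\beta,\alpha}$, so this follows from the previous case.

*Case $\alpha=\beta=N$.* Now $E_j=S^{N-j}T^j$, $0\le j\le N$, is a basis. By (2), $E_j\equiv-\frac{N-j}{1+j}E_{j+1}$ modulo $\operatorname{Im}D$. So every $q\in V_{N,N}$ is congruent to $tE_N$ for some $t\in\mathbb C$, and since $\ell$ kills $\operatorname{Im}D$,
$$\ell(q)=t\,\ell(T^N)=t\,\frac{(-1)^N}{N+1}.$$
If $\ell(q)=0$, then $t=0$ and $q\in\operatorname{Im}D$. $\square$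

## 4. Powers that $\ell$ does not see: proof of Theorem A

We want $a$ with $\ell(a^m)=0$ for all $m$, while $\ell(ba^m)\neq0$ for some fixed $b$. The products $XY=ST$ are balanced, and $X$, $Y$ alone are not. So it is natural to try $a=(1+Y)^p(X+cS^q)$, whose powers consist of monomials $X^iS^{q(m-i)}Y^j$. The value of $\ell$ is nonzero only when $j=i$, where the monomial is $S^{q(m-i)+i}T^i$.

The smallest exponents do not work. For $p=q=1$ we get $\ell(a)=c\,\ell(S)+\ell(ST)=\frac c2-\frac16$, which forces $c=\frac13$. But then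
$$\ell(a^2)=c^2\ell(S^2)+4c\,\ell(S^2T)+\ell(S^2T^2)=\frac{c^2}{3}-\frac c3+\frac1{30}=\frac{10-30+9}{270}=-\frac{11}{270}\neq0 .$$
What goes wrong is that the balanced part of $a^m$ is spread over several degrees, so the denominators $(k+l+1)!$ in (3) vary with $i$. The choice $q=2$ makes the degree constant: $S^{2(m-i)+i}T^i=S^{2m-i}T^i$ has $k+l=2m$ for every $i$. Then (3) contributes $i!\,(2m-i)!$, and the binomial $\binom{2m}{i}$ coming from $p=2$ cancels these factorials exactly. What is left is $\sum_i(-1)^i\binom mi=(1-1)^m=0$. Multiplying by $Y$ shifts one index by one, and the cancellation is lost. This is the whole counterexample.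

*Proof of Theorem A.* The derivation $D$ is triangular, hence locally nilpotent, and
$$a=x(1+yw)^2(z+xw^2)=(1+Y)^2(X+S^2),\qquad b=Y.$$

**Step 1: $a^m\in\operatorname{Im}D$.** The purpose is to reduce membership to the vanishing of one number. Expand:
$$a^m=\sum_{i,j}\binom mi\binom{2m}j X^iS^{2(m-i)}Y^j,\qquad X^iS^{2(m-i)}Y^j=x^{2m-i}y^jz^iw^{2m-2i+j}.$$
This monomial has $x$-exponent plus $z$-exponent equal to $2m$, $y$-exponent plus $w$-exponent equal to $2m-2i+2j$, and $(2m-i)+j=i+(2m-2i+j)$. So it lies in $V_{2m,\,2m-2i+2j}$. By Lemma 1 all terms with $j\ne i$ are in $\operatorname{Im}D$. The rest is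
$$q_m=\sum_i\binom mi\binom{2m}iS^{2m-i}T^i\in V_{2m,2m},$$
$$\ell(q_m)=\sum_i\binom mi\frac{(2m)!}{i!(2m-i)!}(-1)^i\frac{i!(2m-i)!}{(2m+1)!}=\frac1{2m+1}\sum_i(-1)^i\binom mi=0$$
for $m\ge1$. By Lemma 1, $q_m\in\operatorname{Im}D$, so $a^m\in\operatorname{Im}D$.

**Step 2: $ba^m\notin\operatorname{Im}D$.** The purpose is to show $\ell(Ya^m)\ne0$. In $Ya^m$ only the terms with $j+1=i$ contribute, and they give $S^{2m-i}T^i$. Since
$$\binom{2m}{i-1}\frac{i!(2m-i)!}{(2m+1)!}=\frac1{2m+1}\cdot\frac{i}{2m-i+1},\qquad i\binom mi=m\binom{m-1}{i-1},$$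
we get, with $k=i-1$,
$$\ell(Ya^m)=\sum_{i=1}^m\binom mi\binom{2m}{i-1}(-1)^i\frac{i!(2m-i)!}{(2m+1)!}=-\frac m{2m+1}\sum_{k=0}^{m-1}\binom{m-1}k\frac{(-1)^k}{2m-k}.$$
Write $\frac1{2m-k}=\int_0^1t^{2m-1-k}dt$. The last sum is
$$\int_0^1t^m\sum_{k}\binom{m-1}k(-1)^kt^{m-1-k}\,dt=\int_0^1t^m(t-1)^{m-1}dt=(-1)^{m-1}\frac{m!\,(m-1)!}{(2m)!}.$$
Hence
$$\ell(Ya^m)=(-1)^m\frac{(m!)^2}{(2m+1)!}\ne0\qquad(m\ge1), \tag{4}$$
and $\ell(\operatorname{Im}D)=0$ gives $ba^m\notin\operatorname{Im}D$. As a check by hand for $m=1$: the only balanced term of $Ya$ is $YX=ST$, and $\ell(ST)=-\frac16$.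

**Step 3: more variables.** The purpose is to pass from $4$ to $n>4$. Extend $D$ to $D_n$ on $\mathbb C[x,y,z,w,x_5,\dots,x_n]$ by $D_n(x_i)=0$. It is still triangular, and $a^m\in\operatorname{Im}D\subset\operatorname{Im}D_n$. If $ba^m=D_n(h)$, set $x_5=\dots=x_n=0$. This substitution commutes with the derivations and would give $ba^m\in\operatorname{Im}D$, a contradiction. $\blacksquare$

**Remark 1 (the same computation on $SU(2)$).** On $SU(2)=\left\{\begin{pmatrix}\alpha&\beta\\-\bar\beta&\bar\alpha\end{pmatrix}\right\}$ put $x=\alpha$, $y=\beta$, $z=-\bar\beta$, $w=\bar\alpha$. Normalized Haar measure is invariant under $(\alpha,\beta)\mapsto(e^{i\theta}\alpha,e^{i\varphi}\beta)$, and $|\alpha|^2$ is uniformly distributed on $[0,1]$. So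
$$\int\alpha^i\bar\alpha^l\beta^j\bar\beta^k=\delta_{il}\delta_{jk}\int_0^1t^l(1-t)^k\,dt=\delta_{il}\delta_{jk}\frac{k!\,l!}{(k+l+1)!},$$
and with the sign $(-1)^k$ from $z=-\bar\beta$ this says $\int p(x,y,z,w)=\ell(p)$ for every polynomial $p$. Hence $F=(1+\bar\alpha\beta)^2(|\alpha|^4-\alpha\bar\beta)$ and $G=\bar\alpha\beta$ satisfy $\int F^m=0$ and $\int GF^m=(-1)^m\frac{(m!)^2}{(2m+1)!}\neq0$ for all $m\ge1$. So the property asserted by Mathieu's conjecture (if $\int F^m=0$ for all $m\ge1$, then for each $G$ one has $\int GF^m=0$ for all large $m$) fails for $SU(2)$.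

## 5. Kernels: factorial closedness and local slices

From here on $A=\mathbb C[x_1,\dots,x_n]$, $D\neq0$ is locally nilpotent, and $R=\ker D$. Note that $D$ is $R$-linear. We recall the standard facts with their short proofs.

**(F1) $R$ is factorially closed:** if $uv\in R\setminus\{0\}$ with $u,v\in A$, then $u,v\in R$. For $0\ne a\in A$ let $\deg_Da=\max\{k:D^ka\ne0\}$. If $\deg_Da=k$ and $\deg_Db=l$, the Leibniz rule gives $D^{k+l}(ab)=\binom{k+l}kD^ka\,D^lb\ne0$ and $D^{k+l+1}(ab)=0$. So $\deg_D(ab)=\deg_Da+\deg_Db$. Since $R\setminus\{0\}$ is the set of elements of degree $0$, (F1) follows.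

**(F2) Factorization in $R$.** A nonzero nonunit $r\in R$ is a product of primes of $A$, and these lie in $R$ by (F1). A prime $p$ of $A$ lying in $R$ is prime in $R$: if $p$ divides $u\in R\setminus\{0\}$ in $A$, the quotient lies in $R$ by (F1). So $R$ is a UFD. Conversely, a prime of $R$ is a product of primes of $A$ lying in $R$, hence is itself a prime of $A$. The divisibility remark also gives $p^jA\cap R=p^jR$ for all $j\ge1$. Finally, elements $f,g\in R\setminus\{0\}$ that are coprime in $R$ are coprime in $A$, because a prime of $A$ dividing both lies in $R$ and divides both in $R$.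

**(F3) Local slice.** Take $g\in A$ with $k=\deg_Dg\ge1$ and put $h_0=D^{k-1}g$, $c=D^kg\in R\setminus\{0\}$, so $Dh_0=c$. Let $s=h_0/c$. Extend $D$ to $A[1/c]$, so that $Ds=1$. Its kernel there is $R[1/c]$. Then
$$A[1/c]=R[1/c][s]. \tag{5}$$
Indeed, let $a\in A[1/c]$ have $D$-degree $k$ and put $\rho=D^ka\in R[1/c]$. Then $D^k(a-\rho s^k/k!)=0$, and induction on $k$ finishes. The element $s$ is transcendental over $K=\operatorname{Frac}R$: applying $D$ $k$ times to a relation of degree $k$ with coefficients in $R$ would give $k!$ times the leading coefficient equal to $0$. So $A[(R\setminus0)^{-1}]=K[s]$, $\operatorname{Frac}A=K(s)$, $D=d/ds$ on $K[s]$, and $\operatorname{trdeg}_{\mathbb C}K=n-1$.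

**(F4) Residue fields.** Let $p\in R$ be prime and $k_p=\operatorname{Frac}(R/pR)$. Then $\operatorname{trdeg}_{\mathbb C}k_p\le n-2$. Indeed, let $u_1,\dots,u_e\in R_{pR}$ have algebraically independent residues. If $P(p,u_1,\dots,u_e)=0$ for a nonzero polynomial $P(t_0,\dots,t_e)$, divide by a power of $t_0$ so that $P(0,t_1,\dots,t_e)\ne0$. Reduction modulo $p$ gives a relation between the residues, a contradiction. So $p,u_1,\dots,u_e$ are algebraically independent in $K$, and $e+1\le n-1$.

In Example 3 we have $Dy=x$, so $c=x$ and $s=y/x$. With $u=y^2-2xz$ we have $Du=0$ and $A[1/x]=\mathbb C[x^{\pm1},u][y/x]$. If $x$ divides $q(x,u)$ in $A$, then $q(0,y^2)=0$, so $x$ divides $q$ in $\mathbb C[x,u]$. Cancelling powers of $x$ one at a time gives $\ker D=\mathbb C[x,u]$. In the same way, for the derivation of Theorem A put $u=xw-yz$. Then $A[1/x]=\mathbb C[x^{\pm1},y,u][z/x]$ with $D(z/x)=1$. If $x$ divides $q(x,y,u)$ in $A$, then $q(0,y,-yz)=0$, so $q(0,\cdot,\cdot)=0$. Hence $\ker D=\mathbb C[x,y,u]$.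

## 6. Gluing antiderivatives, and the codimension-two obstruction

Fix $\xi\in A$ and ask whether $\xi\in\operatorname{Im}D$. By (5), $D$ is surjective on $A[1/c]$: integrate polynomials in $s$. So only the primes $p$ of $R$ that divide $c$ can make trouble. A sensible plan is to treat these primes one at a time, that is, to work in $A[(R\setminus pR)^{-1}]$, and then to put the results together. The first half of the plan always succeeds.

**Proposition 3.** Let $p\in R$ be prime and $\mathcal O:=A[(R\setminus pR)^{-1}]\subset K[s]$. Let $a,b\in\mathcal O$ with $a^m\in D(\mathcal O)$ for all $m\ge1$. Then $ba^m\in D(\mathcal O)$ for all sufficiently large $m$.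

We prove it in Sections 7 and 8. To see whether the second half works, consider
$$I_\xi=\{\rho\in R:\rho\,\xi\in\operatorname{Im}D\},$$
an ideal of $R$. We want $1\in I_\xi$. The local statements tell us that $I_\xi$ is contained in no prime ideal $pR$. That does not give $1\in I_\xi$: the ideal may still sit inside a prime of height two. This really happens. For $D=x\partial_z+y\partial_w$ and $\xi=yz$,
$$x\,\xi=D(h_1),\quad h_1=\tfrac12yz^2,\qquad\qquad y\,\xi=D(h_2),\quad h_2=yzw-\tfrac12xw^2,$$
so $x,y\in I_\xi$, but $1\notin I_\xi$ because $\ell(yz)=-\frac12$. The two antiderivatives $h_1/x$ and $h_2/y$ of $\xi$ differ by a constant of $D$, and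
$$y\,h_1-x\,h_2=\tfrac12(yz-xw)^2=\tfrac12u^2 .$$
To glue them we would have to write $u^2=2(y\,r_1-x\,r_2)$ with $r_1,r_2\in R=\mathbb C[x,y,u]$ and replace $h_i$ by $h_i-r_i$. But $u^2\notin(x,y)R$, although $u=xw-yz\in(x,y)A$. So (P) fails for $(x,y)$ in Theorem A, and that theorem shows that (P) cannot be dropped from Theorem B, even if $\ker D$ is a polynomial ring and $D$ is linear and triangular. When (P) does hold, the gluing goes through.

*Proof of Theorem B, assuming Proposition 3.* The case $D=0$ is trivial. Let $D\ne0$, and let $a,b\in A$ with $a^m\in\operatorname{Im}D$ for all $m\ge1$. Let $p_1,\dots,p_t$ be the primes of $R$ dividing $c$, up to units.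

**Step 1: the exponent $m$.** The purpose is to handle all $p_i$ with one bound. By Proposition 3, applied to each of the finitely many $p_i$, there is $m_0$ such that for $m\ge m_0$ the element $\xi=ba^m$ lies in $D(A[(R\setminus p_iR)^{-1}])$ for all $i$. Fix $m\ge m_0$ and put $I=I_\xi$.

**Step 2: two coprime elements of $I$.** The purpose is to have two denominators without common factor. By (5) there are $h\in A$ and $e\ge1$ with $\xi=D(h/c^e)$, so $f:=c^e\in I$. If $t=0$, then $f$ is a unit and $\xi\in\operatorname{Im}D$. Let $t\ge1$. For each $i$, write $\xi=D(h/\rho)$ with $h\in A$, $\rho\in R\setminus p_iR$. Then $\rho\in I$, so $I\not\subset p_iR$. By prime avoidance there is $g\in I$ outside all $p_iR$. Then $f,g$ are nonzero and have no common prime factor in $R$. By (F2) they are coprime in $A$.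

**Step 3: gluing.** The purpose is to correct the two antiderivatives by constants so that they agree. Write $f\xi=Dh_1$, $g\xi=Dh_2$ with $h_1,h_2\in A$. Then $D(gh_1-fh_2)=gf\xi-fg\xi=0$, so
$$gh_1-fh_2\in(f,g)A\cap R=(f,g)R$$
by (P). Write $gh_1-fh_2=gr_1-fr_2$ with $r_1,r_2\in R$. Then $g(h_1-r_1)=f(h_2-r_2)$, and since $f,g$ are coprime in $A$, $h_1-r_1=fh$ with $h\in A$. Finally $f\xi=Dh_1=D(h_1-r_1)=fD(h)$, so $\xi=Dh\in\operatorname{Im}D$. $\blacksquare$

**Remark 2 (two variables).** For $n=2$ condition (P) is automatic. By (F4), $R/pR$ is algebraic over $\mathbb C$ for each prime $p$ of $R$, so $R/pR=\mathbb C$ and $pR$ is maximal. The ring $R$ is not a field, since $\operatorname{trdeg}_{\mathbb C}K=1$ while the units of $R$ are constants. Every maximal ideal of $R$ contains a prime $p$, so it equals $pR$. If $f,g$ have no common prime factor, then $(f,g)R$ lies in no maximal ideal, so $(f,g)R=R$ and (P) holds. This is consistent with the known case $n=2$.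

## 7. Some power has nonzero integral

The proof of Proposition 3 needs one fact about polynomials in one variable. Over a field of characteristic $0$, put $\int_0^1y^i\,dy:=\frac1{i+1}$ and extend linearly.

**Lemma 2.** If $F$ is a field of characteristic $0$ and $0\ne q\in F[y]$, then $\int_0^1q^m\,dy\neq0$ for some $m\ge1$.

For $q=1-2y$ the exponent $m=1$ fails, and $m=2$ gives $\frac13$. The denominator $3$ is the clue: choose $m$ so that the leading term of $q^m$, and only it, contributes a denominator $p$.

*Proof.* Let $d=\deg q$ and let $q_d$ be the leading coefficient. If $d=0$, take $m=1$. Let $d\ge1$ and let $B\subset F$ be the subring generated by the coefficients of $q$ and by $q_d^{-1}$.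

**Step 1: $pB\ne B$ for all but finitely many primes $p$.** This makes "denominator $p$" meaningful in $B$. The ring $B\otimes\mathbb Q$ is a nonzero finitely generated $\mathbb Q$-algebra, so by the Nullstellensatz it has a homomorphism to a number field $E$. As $B$ is finitely generated, its image lies in $\mathcal O_E[1/N]$ for some integer $N\ge1$. Let $p\nmid N$. If $pB=B$, then $p$ would be a unit in $\mathcal O_E[1/N]$, so $N^k/p\in\mathcal O_E\cap\mathbb Q=\mathbb Z$ for some $k$, a contradiction.

**Step 2: the choice of $m$.** The purpose is to make $\deg q^m=p-1$. By Dirichlet's theorem choose such a prime with $p\equiv1\pmod d$, and put $m=(p-1)/d\ge1$. Then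
$$\int_0^1q^m\,dy=\frac{q_d^m}{p}+\sum_{i<p-1}\frac{c_i}{i+1},\qquad c_i\in B.$$
If this were $0$, multiplying by $p\,(p-1)!$ would give $(p-1)!\,q_d^m\in pB$, because $i+1$ divides $(p-1)!$ for $i<p-1$. Now $(p-1)!$ is invertible modulo $p$ and $q_d$ is a unit of $B$. So $1\in pB$, a contradiction. $\square$

## 8. Antiderivatives on a disc and its conjugates: proof of Proposition 3

The plan is to describe $\mathcal O$ as the set of polynomials $h\in K[s]$ that are bounded by $1$ on a "disc" $|s-\sigma|\le r$ over a non-archimedean field. Then $\xi\in D(\mathcal O)$ means that $\xi$ has an antiderivative bounded by $1$ on that disc. If $H$ is any antiderivative, the obvious correction is $H-H(\sigma)$. The point at which this stops is that $\sigma$ need not lie in $K$, nor in its completion, so $H(\sigma)$ is not an allowed constant. The remedy is to average $H$ over the conjugates of $\sigma$. This is harmless provided that $H(\sigma_i)-H(\sigma)$ is small, and Lemma 2 forces it to be so for large $m$.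

We use textbook facts on valuations: a valuation extends to algebraic extensions, with algebraic residue extension, and a value group $\mathbb Z$ becomes a subgroup of $\mathbb Q$; over a complete discretely valued field the extension is unique, and a finite extension has finite residue extension.

**Step 1: $\mathcal O$ is given by a valuation.** Let $v$ be the discrete valuation of $K(s)=\operatorname{Frac}A$ attached to the prime $pA$. Every $h\in K[s]$ can be written $h=h_1/(p^kr')$ with $h_1\in A$ and $r'\in R\setminus pR$. By (F2), $r'\notin pA$, so $v(h)=v(h_1)-k$. If this is $\ge0$, then $h_1\in p^kA$ and $h\in\mathcal O$. The converse is clear, so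
$$\mathcal O=\{h\in K[s]:v(h)\ge0\}. \tag{6}$$
By (F2), $v|_K$ is the $p$-adic valuation of $R$, with residue field $k_p\supset\mathbb C$. The residue field of $v$ is $\operatorname{Frac}(A/pA)$, of transcendence degree $n-1$, while $\operatorname{trdeg}k_p\le n-2$ by (F4). So we can fix $\varphi\in A$ whose class in $A/pA$ is transcendental over $k_p$. In particular $v(\varphi)=0$.

**Step 2: enlarging the field of constants.** The purpose is to be able to factor polynomials in $s$ into linear factors. Let $L$ be the completion of $(K(s),v)$ and $\hat K\subset L$ the closure of $K$, which is the completion of $(K,v|_K)$. Then $s$ is transcendental over $\hat K$. Otherwise $\hat K(s)$ would be finite over $\hat K$, so its residue field would be finite over $k_p$; but it contains $K(s)$, hence contains the residue of $\varphi$.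

Let $\Omega$ be an algebraic closure of $\hat K$. The field $\Omega(s)$ is algebraic over $\hat K(s)$, so $v|_{\hat K(s)}$ extends to a valuation $w$ of $\Omega(s)$. As $v(\hat K(s)^*)=\mathbb Z$, the values of $w$ are in $\mathbb Q$. As $v(p)=1$ and $\Omega$ contains all roots of $p$, $w(\Omega^*)=\mathbb Q$. So
$$w(\Omega(s)^*)=w(\Omega^*)=\mathbb Q .$$
Write $|\cdot|=e^{-w}$ on $\Omega$. This is the unique extension of the absolute value of $\hat K$, so it is invariant under $\operatorname{Aut}(\Omega/\hat K)$. Let $\kappa$ be the residue field of $\Omega$. It is algebraic over $k_p$ and contains $\mathbb C$. In particular nonzero integers have absolute value $1$.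

**Step 3: the disc.** The purpose is to find $\sigma\in\Omega$ and $r>0$ such that $w$ on $\Omega[s]$ is the maximum of the coefficients at $\sigma$, weighted by powers of $r$. The residue of $\varphi$ is transcendental over $k_p$, hence over $\kappa$. Write $\varphi=e\prod_i(s-\theta_i)^{n_i}$ with $e,\theta_i\in\Omega$, and choose $\delta_i\in\Omega^*$ with $w(\delta_i)=w(s-\theta_i)$. Then $\varphi=e'\prod_i\bigl((s-\theta_i)/\delta_i\bigr)^{n_i}$ with $e'\in\Omega$, $w(e')=0$. If all $(s-\theta_i)/\delta_i$ had residues algebraic over $\kappa$, so would $\varphi$. Hence for some $i$ the residue is transcendental over $\kappa$. Put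
$$\sigma=\theta_i,\qquad \delta=\delta_i,\qquad r=|\delta|,\qquad \tau=(s-\sigma)/\delta .$$
Let $0\ne h=\sum h_j(s-\sigma)^j=\sum h_j\delta^j\tau^j\in\Omega[s]$. After scaling, $\max_j|h_j\delta^j|=1$. The residue of $h$ is then a nonzero polynomial over $\kappa$ in the transcendental element $\bar\tau$, so it is nonzero and $w(h)=0$. Undoing the scaling,
$$e^{-w(h)}=\max_j|h_j|\,r^j . \tag{7}$$

**Step 4: Gauss norms.** The purpose is to collect the rules for calculating with (7) on other discs. For $\sigma'\in\Omega$, $\rho\in|\Omega^*|$ and $h=\sum h'_j(s-\sigma')^j\in\Omega[s]$ put $|h|_{\sigma',\rho}=\max_j|h'_j|\rho^j$. Below, $dh/ds$ denotes the derivative.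

1. $|\cdot|_{\sigma',\rho}$ is a multiplicative norm, by the Gauss lemma after the substitution $s=\sigma'+\delta'y$ with $|\delta'|=\rho$. It satisfies the ultrametric inequality.
2. It depends only on the disc: if $|\sigma''-\sigma'|\le\rho$, the coefficients at $\sigma''$ are $h''_j=\sum_{i\ge j}\binom ijh'_i(\sigma''-\sigma')^{i-j}$, so $|h''_j|\rho^j\le\max_i|h'_i|\rho^i$ and $|h|_{\sigma'',\rho}\le|h|_{\sigma',\rho}$. Equality follows by symmetry.
3. It is monotone: if $\rho\le\rho''$ and the disc of $(\sigma',\rho)$ lies in that of $(\sigma'',\rho'')$, then $|h|_{\sigma',\rho}\le|h|_{\sigma'',\rho''}$. For a common centre this is clear. In general recentre the larger disc at $\sigma'$ by rule 2.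
4. $|h(\sigma')|=|h'_0|\le|h|_{\sigma',\rho}$. By rule 2, $|h(\sigma'')|\le|h|_{\sigma',\rho}$ whenever $|\sigma''-\sigma'|\le\rho$.
5. $|h-h(\sigma')|_{\sigma',\rho}=\rho\,|dh/ds|_{\sigma',\rho}$. Indeed $dh/ds=\sum_{j\ge1}jh'_j(s-\sigma')^{j-1}$, and $|j|=1$ for $j\ge1$. In particular $|dh/ds|_{\sigma',\rho}\le|h|_{\sigma',\rho}/\rho$.

By (6) and (7),
$$\mathcal O=\{h\in K[s]:|h|_{\sigma,r}\le1\}. \tag{8}$$

**Example 4 (Example 3 continued).** Let $D=x\partial_y+y\partial_z$ and $p=x$, so $K=\mathbb C(x,u)$ with $u=y^2-2xz$, $s=y/x$, and $\hat K=\mathbb C(u)((x))$. Take $\varphi=z$: modulo $x$ we have $u=y^2$, so $k_p=\mathbb C(y^2)$, and $z$ is transcendental over it. In terms of $s$,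
$$z=\frac{y^2-u}{2x}=\frac x2\Bigl(s-\frac{\sqrt u}x\Bigr)\Bigl(s+\frac{\sqrt u}x\Bigr).$$
Name $\sqrt u\in\Omega$ so that its residue is that of $y$, and put $\sigma=\sqrt u/x$. Then $s+\sigma=(y+\sqrt u)/x$ has $w=-1$, and $(s-\sigma)(s+\sigma)=2z/x$ has $w=-1$, so $w(s-\sigma)=0$. Thus $r=1$, $\tau=s-\sigma=2z/(y+\sqrt u)$, with residue $\bar z/\sqrt{\bar u}$, which is transcendental over $\kappa$. The centre $\sigma\notin\hat K$ has the conjugate $-\sigma$, at distance $|2\sigma|=|x|^{-1}=e>r$. So there are two disjoint conjugate discs of radius $1$.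

**Step 5: $r\ge1$.** The purpose is to use that $D$ maps $A$ to itself. Take $\varphi=\sum\varphi_j(s-\sigma)^j$ from Step 1. Then $|\varphi|_{\sigma,r}=1$, and the residue of $\varphi$ is the polynomial $\sum\overline{\varphi_j\delta^j}\,\bar\tau^j$ over $\kappa$. It is not constant, as $\kappa$ is algebraic over $k_p$. So $\max_{j\ge1}|\varphi_j|r^j=1$, that is, $|d\varphi/ds|_{\sigma,r}=1/r$ by rule 5. But $d\varphi/ds=D\varphi\in A\subset\mathcal O$, so $1/r\le1$.

**Step 6: $a$ is small on a disc containing all conjugates.** The purpose is to prepare the averaging. Let $\sigma=\sigma_1,\dots,\sigma_N$ be the conjugates of $\sigma$ over $\hat K$. For $h\in\hat K[s]$,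
$$|h|_{\sigma_i,r}=|h|_{\sigma,r}, \tag{9}$$
as one sees by applying an automorphism of $\Omega/\hat K$ with $\sigma\mapsto\sigma_i$ to the expansion of $h$ at $\sigma$. Put
$$\rho_0=\max\bigl(r,\max_i|\sigma_i-\sigma|\bigr),\qquad |h|_\Delta=|h|_{\sigma,\rho_0}.$$

*Claim: either $\rho_0=r=1$, or $|a|_\Delta<1$.* We may assume $a\ne0$. For each $m\ge1$ let $h_m\in\mathcal O$ with $Dh_m=a^m$. Since $\rho_0\ge r\ge1$, if not $\rho_0=r=1$ we are in one of two cases.

*Case $\rho_0=r>1$.* By rule 5 and (8), $|a|_\Delta=|dh_1/ds|_{\sigma,r}\le|h_1|_{\sigma,r}/r\le1/r<1$.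

*Case $\rho_0>r$.* Choose $i$ such that $\varpi=\sigma_i-\sigma$ has $|\varpi|=\rho_0$. Write $a(\sigma+\varpi y)=e\,\tilde a(y)$ with $e\in\Omega$, $|e|=|a|_\Delta$, where $\tilde a$ has integral coefficients and nonzero reduction $\bar a\in\kappa[y]$. The polynomial $G(y)=h_m(\sigma+\varpi y)$ has derivative $\varpi\,a(\sigma+\varpi y)^m$, and $\int_0^1G'(y)\,dy=G(1)-G(0)$. So
$$h_m(\sigma_i)-h_m(\sigma)=\varpi\,e^m\int_0^1\tilde a^m\,dy. \tag{10}$$
By Lemma 2 with $F=\kappa$ there is $m\ge1$ with $\int_0^1\bar a^m\,dy\neq0$. Nonzero integers are units in the valuation ring of $\Omega$, so $\int_0^1\tilde a^m\,dy$ is integral with this reduction, and it has absolute value $1$. For this $m$ the right side of (10) has absolute value $\rho_0|a|_\Delta^m$. The left side is bounded by $1$: by rule 4, (9) and (8), $|h_m(\sigma_i)|\le|h_m|_{\sigma_i,r}=|h_m|_{\sigma,r}\le1$, and also $|h_m(\sigma)|\le1$. So $\rho_0|a|_\Delta^m\le1$ with $\rho_0>r\ge1$, and $|a|_\Delta<1$. This proves the claim.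

**Step 7: averaging the constant.** The purpose is to produce an antiderivative of $ba^m$ in $\mathcal O$. Let $q=ba^m$ and choose $H\in K[s]$ with $dH/ds=q$. By rule 5, $|H-H(\sigma)|_\Delta=\rho_0|q|_\Delta$. If $\rho_0=r=1$, this equals $|q|_{\sigma,r}\le1$ for every $m\ge1$, because $q\in\mathcal O$. Otherwise it equals $\rho_0|b|_\Delta|a|_\Delta^m$ by rule 1, and by the claim this is $\le1$ for all sufficiently large $m$. For such $m$ we have
$$|H-H(\sigma)|_\Delta\le1. \tag{11}$$
Since $|\sigma_i-\sigma|\le\rho_0$, rule 4 gives $|H(\sigma_i)-H(\sigma)|\le1$ for all $i$. Put $t=\frac1N\sum_iH(\sigma_i)$. It is invariant under $\operatorname{Aut}(\Omega/\hat K)$, so $t\in\hat K$. Since $|N|=1$, $|t-H(\sigma)|\le1$. As $K$ is dense in $\hat K$, choose $t_0\in K$ with $|t_0-t|\le1$. By rule 3, (11) and the ultrametric inequality,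
$$|H-t_0|_{\sigma,r}\le|H-t_0|_\Delta\le\max\bigl(|H-H(\sigma)|_\Delta,\ |H(\sigma)-t|,\ |t-t_0|\bigr)\le1 .$$
So $H-t_0\in\mathcal O$ by (8), and $D(H-t_0)=ba^m$. This proves Proposition 3, and with it Theorem B. $\blacksquare$

In Example 4 take $a=x$ and $b=z$. Here $\rho_0=e$, $|a|_\Delta=e^{-1}$, and $|z|_\Delta=|x|\cdot|s-\sigma|_\Delta\cdot|s+\sigma|_\Delta=e^{-1}\cdot e\cdot e=e$. The condition $\rho_0|b|_\Delta|a|_\Delta^m\le1$ reads $e^{2-m}\le1$, that is, $m\ge2$. This is exactly the range found by hand in Example 3.

## 9. The map given by the kernel of a three-variable derivation is onto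

Now let $n=3$ and $D\neq0$. By Miyanishi's theorem (*Normal affine subalgebras of a polynomial ring*, 1985), $R=\mathbb C[f,g]$ is a polynomial ring in two variables. Let
$$\pi=(f,g):\mathbb C^3\to\mathbb C^2,$$
let $c,s$ be as in (F3), and regard elements of $R$ as functions on $\mathbb C^2$. We want (P), and we shall get it from faithful flatness. For that, $\pi$ must be surjective.

Surjectivity is not a formal consequence of what we know about kernels. On $SL_2(\mathbb C)=\{xw-yz=1\}$ the derivation $x\partial_z+y\partial_w$ is well defined and locally nilpotent, because it kills $xw-yz$. Its kernel is $\mathbb C[x,y]$: after inverting $x$ the ring is $\mathbb C[x^{\pm1},y][z/x]$ with $D(z/x)=1$, and if $x$ divides $q(x,y)$ in the coordinate ring, then $q(0,y)=0$ in $\mathbb C[y,z,w]/(yz+1)=\mathbb C[y^{\pm1},w]$, so $x\mid q$ in $\mathbb C[x,y]$. But $(x,y):SL_2(\mathbb C)\to\mathbb C^2$ misses the origin, and $1\in(x,y)$ upstairs. So we have to use some property of $\mathbb C^3$ that $SL_2(\mathbb C)$ lacks. The argument below uses $H_3(\mathbb C^3)=0$,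 whereas $SL_2(\mathbb C)$ retracts onto $SU(2)\cong S^3$ and has $H_3\cong\mathbb Z$.

**Proposition 4 (Bonnet, Transform. Groups 7 (2002), 3–14).** $\pi$ is surjective.

*Proof.* Suppose a point is not in the image. Replacing $f,g$ by $f-\lambda,g-\mu$ we may assume that it is $0$. The idea is to lift a multiple of a small $3$-sphere around $0$ to a $3$-cycle in $\mathbb C^3$. Such a cycle bounds in $\mathbb C^3$, while no nonzero multiple of the sphere bounds in $\mathbb C^2\setminus\{0\}$.

**Step 1: lifting away from a curve.** By (5), the map $(\pi,s)$ is an isomorphism from $\pi^{-1}(\{c\ne0\})$ to $\{c\ne0\}\times\mathbb C$. So $\{c\neq0\}$ lies in the image, hence $c(0)=0$. Moreover $s=0$ defines a section $\sigma_0:\{c\ne0\}\to\mathbb C^3$ of $\pi$. What remains is to lift near the curve $\Gamma=\{c=0\}$. There a section need not be at hand, but multisections are.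

**Step 2: curves over the components of $\Gamma$.** The purpose is to find, over each component, a multisection consisting of points where $\pi$ is a submersion. Let $q$ be a prime factor of $c$ in $R$, $\Gamma_q=\{q=0\}\subset\mathbb C^2$ and $X_q=\{q\circ\pi=0\}\subset\mathbb C^3$. By (F2), $q$ is prime in $A$, so $X_q$ is an irreducible surface with ideal $qA$; and $qA\cap R=qR$, so $\pi:X_q\to\Gamma_q$ is dominant. By generic smoothness there is a nonempty Zariski-open set $X_q^\circ$ of smooth points of $X_q$ which map to smooth points of $\Gamma_q$ and at which $X_q\to\Gamma_q$ is a submersion.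

At $x\in X_q^\circ$ the map $\pi$ itself is a submersion. Indeed $d\pi_x(T_xX_q)=T_{\pi(x)}\Gamma_q$ is a line on which $dq_{\pi(x)}$ vanishes. On the other hand $dq_{\pi(x)}\circ d\pi_x=d(q\circ\pi)_x\neq0$, because $x$ is a smooth point of $X_q$ and $q\circ\pi$ generates its ideal. So the image of $d\pi_x$ contains that line and a vector outside it.

Fix $x_0\in X_q^\circ$. The kernel of $d\pi|_{T_{x_0}X_q}$ is a line. Choose an affine plane $P\ni x_0$ whose direction does not contain it. Then $P$ is transversal to $X_q$ at $x_0$, so $P\cap X_q$ is a smooth curve near $x_0$, and its tangent line at $x_0$ is not the kernel line. So $\pi$ is immersive on it at $x_0$. Let $C_q$ be the irreducible component of $P\cap X_q$ through $x_0$. It is an algebraic curve on which $\pi$ is not constant, so it dominates $\Gamma_q$. The set $C_q\setminus X_q^\circ$ is a proper closed subset of $C_q$, hence finite. Since a dominant map of irreducible curves in characteristic $0$ is finite étale over the complement of a finite set, there is a finite set $\Phi_q\subset\Gamma_q$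 such that over $\Gamma_q\setminus\Phi_q$ the map $C_q\to\Gamma_q$ is finite étale and surjective, $C_q$ and $\Gamma_q$ are smooth, and the points of $C_q$ lie in $X_q^\circ$.

In Example 3, $\pi=(x,u)$ with $u=y^2-2xz$, and $c=q=x$. The surface $X_q$ is the plane $x=0$, mapped to the $u$-axis $\Gamma_q$ by $u=y^2$. It is a submersion where $y\ne0$, with kernel in the $z$-direction. The plane $P=\{z=0\}$ cuts out the $y$-axis $C_q$, a double cover of $\Gamma_q$ branched over $0$, with $\Phi_q=\{0\}$. Over a circle around $0$ in $\Gamma_q$ we thus get a connected double cover, not a section.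

**Step 3: multisections near the link.** The purpose is to extend these curves over tubes around $\Gamma$ in a small sphere. Let $S_\varepsilon$ be the sphere of radius $\varepsilon$ around $0$. For small $\varepsilon>0$ the following hold: $\Gamma$ meets $S_\varepsilon$ transversally in smooth points, so $\Gamma\cap S_\varepsilon$ is a disjoint union of smooth circles $K_1,\dots,K_l$; and the closed ball of radius $\varepsilon$ contains no point of any $\Phi_q$ except possibly $0$. Each $K_j$ lies in a unique $\Gamma_q$. Let $\tilde K_j$ be a connected component of $C_q\cap\pi^{-1}(K_j)$. It is a smooth circle, $\pi:\tilde K_j\to K_j$ is a covering of some degree $m_j\ge1$, and $\pi$ is a submersion along $\tilde K_j$.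

Let $N_j\to K_j$ be pairwise disjoint closed tubular neighbourhoods (disc bundles) in $S_\varepsilon$, so that $N_j\cap\Gamma=K_j$. Let $p_j:\tilde N_j=\tilde K_j\times_{K_j}N_j\to N_j$ be the induced $m_j$-fold covering, with $\tilde K_j\subset\tilde N_j$ as zero section. We claim that, after shrinking the radii of the $N_j$, there are continuous maps
$$\mu_j:\tilde N_j\to\mathbb C^3,\qquad\pi\circ\mu_j=p_j,$$
extending the inclusion of $\tilde K_j$. On a compact neighbourhood $W$ of $\tilde K_j$ on which $\pi$ is a submersion, choose the orthogonal complement $\mathcal H$ of $\ker d\pi$. Given $(x,\eta)\in\tilde N_j$, let $\gamma:[0,1]\to N_j$ be the radial segment from $\pi(x)$ to $\eta$ in its disc. Solve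
$$\tilde\gamma'(\vartheta)=\bigl(d\pi_{\tilde\gamma(\vartheta)}|_{\mathcal H}\bigr)^{-1}\gamma'(\vartheta),\qquad\tilde\gamma(0)=x .$$
Then $(\pi\circ\tilde\gamma)'=\gamma'$ and $\pi(\tilde\gamma(0))=\gamma(0)$, so $\pi\circ\tilde\gamma=\gamma$. On $W$ the right side is bounded by a constant times the radius of $N_j$. So for small radius, uniformly in $x\in\tilde K_j$, the solution stays in $W$ and exists on $[0,1]$. Put $\mu_j(x,\eta)=\tilde\gamma(1)$. It depends continuously on $(x,\eta)$.

**Step 4: joining the pieces.** The purpose is to connect the lift over the tubes with the section $\sigma_0$ over the rest. Let $E=S_\varepsilon\setminus\bigcup_j\operatorname{int}N_j$, a compact subset of $\{c\ne0\}$. Orient $E,N_j,\tilde N_j$ compatibly with $S_\varepsilon$. Points of $\partial\tilde N_j$ map to $\partial N_j\subset\{c\ne0\}$, so $s(\mu_j(x))$ is defined for $x\in\partial\tilde N_j$. Define $H_j:\partial\tilde N_j\times[0,1]\to\pi^{-1}(\partial N_j)$ by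
$$(\pi,s)(H_j(x,\vartheta))=\bigl(p_j(x),\,(1-\vartheta)\,s(\mu_j(x))\bigr).$$
This is a homotopy from $\mu_j|_{\partial\tilde N_j}$ to $\sigma_0\circ p_j$.

Choose fundamental chains with $\partial[E]=-\sum_j[\partial N_j]$ and $\partial[\tilde N_j]=[\partial\tilde N_j]$. The homotopy $H_j$ gives a $3$-chain $P_j$ in $\pi^{-1}(\partial N_j)$ with
$$\partial P_j=(\sigma_0p_j)_*[\partial\tilde N_j]-\mu_{j*}[\partial\tilde N_j].$$
Since $p_j$ has degree $m_j$ on the boundary, $p_{j*}[\partial\tilde N_j]$ is homologous to $m_j[\partial N_j]$ in $\partial N_j$. Applying $\sigma_0$ we get a $3$-chain $Q_j$ in $\sigma_0(\partial N_j)$ with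
$$\partial Q_j=m_j\,\sigma_{0*}[\partial N_j]-(\sigma_0p_j)_*[\partial\tilde N_j].$$
Let $m=\prod_jm_j\ge1$ and
$$Z=m\,\sigma_{0*}[E]+\sum_j\frac m{m_j}\bigl(\mu_{j*}[\tilde N_j]+P_j+Q_j\bigr).$$
The boundary of the bracket is $m_j\,\sigma_{0*}[\partial N_j]$, so $\partial Z=-m\sum_j\sigma_{0*}[\partial N_j]+\sum_jm\,\sigma_{0*}[\partial N_j]=0$. Thus $Z$ is a $3$-cycle in $\pi^{-1}(S_\varepsilon)$.

**Step 5: the contradiction.** The purpose is to compute $\pi_*[Z]$ in two ways. Let $\eta$ be a point of the interior of $E$. The images under $\pi$ of $\mu_{j*}[\tilde N_j]$, $P_j$ and $Q_j$ lie in $N_j$, which does not contain $\eta$, and $\pi_*\sigma_{0*}[E]=[E]$. So the local degree of $\pi_*Z$ at $\eta$ is $m$, and $\pi_*[Z]=m[S_\varepsilon]$ in $H_3(S_\varepsilon)\cong\mathbb Z$. On the other hand, $\pi$ maps $\mathbb C^3$ to $\mathbb C^2\setminus\{0\}$ by assumption, and $[Z]=0$ in $H_3(\mathbb C^3)=0$. So $m[S_\varepsilon]=0$ in $H_3(\mathbb C^2\setminus\{0\})\cong\mathbb Z$, which is generated by $[S_\varepsilon]$. As $m\ge1$, this is a contradiction.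 $\square$

## 10. Faithful flatness in three variables: proof of Theorem C

**Step 1: the fibres of $\pi$ are curves.** This is the dimension condition for flatness. Let $(\lambda,\mu)\in\mathbb C^2$. The elements $f-\lambda$, $g-\mu$ are non-associated primes of $R=\mathbb C[f,g]$. By (F2) they are primes of $A$ and coprime in $A$, so $\pi^{-1}(\lambda,\mu)$ has dimension $\le1$. It is defined by two equations in $\mathbb C^3$, so each of its components has dimension $\ge1$.

**Step 2: $A$ is flat over $R$.** Let $\mathfrak n$ be a maximal ideal of $A$ and $\mathfrak m=\mathfrak n\cap R$, which is a maximal ideal by the Nullstellensatz. By Step 1,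
$$\dim A_{\mathfrak n}=3=2+1=\dim R_{\mathfrak m}+\dim A_{\mathfrak n}/\mathfrak mA_{\mathfrak n}.$$
Since $R_{\mathfrak m}$ is regular and $A_{\mathfrak n}$ is Cohen–Macaulay, $A_{\mathfrak n}$ is flat over $R_{\mathfrak m}$ (Matsumura, *Commutative Ring Theory*, Thm. 23.1). This holds for every $\mathfrak n$, so $A$ is flat over $R$.

**Step 3: $A$ is faithfully flat, and (P) holds.** By Proposition 4, each fibre of $\pi$ is nonempty, that is, $\mathfrak mA\ne A$ for every maximal ideal $\mathfrak m$ of $R$. A flat algebra with this property is faithfully flat, and then $\mathfrak aA\cap R=\mathfrak a$ for all ideals $\mathfrak a\subset R$. With $\mathfrak a=(f',g')R$ for $f',g'\in R\setminus\{0\}$ without common prime factor, this is (P). Theorem B shows that $\operatorname{Im}D$ is a Mathieu–Zhao subspace of $A$. $\blacksquare$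

Together with the trivial case $D=0$, this gives the first half of the main theorem. The second half is Theorem A. In four variables, the derivation of Theorem A has a polynomial kernel $\mathbb C[x,y,u]$ with $u=xw-yz$, but the kernel map $(x,y,u):\mathbb C^4\to\mathbb C^3$ misses every point $(0,0,\mu)$ with $\mu\ne0$. So the analogue of Proposition 4 fails for it, in agreement with the failure of (P) for $(x,y)$ in Section 6.
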